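# Attaining the Erdős–Rényi bound on the degree of asymmetry

All graphs are finite and simple. The order of a graph is its number of vertices.

## 1. A six-vertex graph one edge away from a symmetry

Let $G$ have vertices $1,\dots,6$ and edges
$$12,\quad 23,\quad 34,\quad 45,\quad 26,\quad 36 .$$
It is a path $1,2,3,4,5$ with a sixth vertex joined to $2$ and $3$. The degrees of $1,\dots,6$ are $1,3,3,2,1,2$. An automorphism must fix each of the two leaves, because leaf $1$ hangs on a vertex of degree $3$ and leaf $5$ on a vertex of degree $2$. Hence it fixes their neighbors $2$ and $4$, then $3$ (the neighbor of $4$ other than $5$), and then $6$. So the identity is the only automorphism.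

How far is $G$ from having a symmetry? Delete the edge $36$: now $1$ and $6$ are both leaves attached to $2$, and swapping them is an automorphism. One change suffices, and zero changes do not.

This symmetry came from a pair of vertices. For $u\ne v$ let $\Delta(u,v)$ be the number of vertices $w\ne u,v$ adjacent to exactly one of $u,v$; such a $w$ *distinguishes* $u$ and $v$. If for every distinguishing $w$ we change the pair $\{u,w\}$, then $u,v$ become twins and the transposition $(u\,v)$ is an automorphism; the cost is $\Delta(u,v)$. Here is the table for our $G$.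

| | 2 | 3 | 4 | 5 | 6 |
|---|---|---|---|---|---|
| 1 | 2 | 2 | 3 | 2 | 1 |
| 2 | | 2 | 3 | 4 | 1 |
| 3 | | | 3 | 2 | 1 |
| 4 | | | | 1 | 2 |
| 5 | | | | | 3 |

The fifteen entries add up to $32$. We could have predicted this without the table. A vertex $w$ of degree $d$ distinguishes exactly the pairs made of a neighbor and a non-neighbor, so it contributes $d(5-d)$, and $4+6+6+6+4+6=32$. Since $d(5-d)\le 6$ for every integer $d$, the total is at most $36$ for *every* graph on six vertices, so the average of the fifteen numbers is at most $2.4$ and some pair of vertices can be made twins by at most $2$ changes. So every graph on six vertices is within $2$ changes of a symmetric one. Can some graph on six vertices really need $2$? What happens for $n$ vertices?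

## 2. The twin bound and the conjecture

**Definition.** A graph is *symmetric* if it has an automorphism other than the identity, and *asymmetric* otherwise. A *symmetrization* of $G$ deletes some $r$ edges of $G$ and adds some $s$ new edges between its vertices so that the result is symmetric. The *degree of asymmetry* $A[G]$ is the minimum of $r+s$ over all symmetrizations. In other words, $A[G]$ is the minimum of $|E(G)\triangle E(H)|$ over all symmetric graphs $H$ on the vertex set of $G$. Let $A(n)$ be the maximum of $A[G]$ over all graphs $G$ of order $n$.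

The graph of Section 1 has $A[G]=1$. Put $\delta(G)=\min_{u\ne v}\Delta(u,v)$. Making two vertices twins shows $A[G]\le\delta(G)$.

**Lemma 1.** Let $G$ have order $n$ and degrees $d_w$. Then
$$\sum_{\{u,v\}}\Delta(u,v)=\sum_w d_w(n-1-d_w). \tag{1}$$
Consequently $A[G]\le\delta(G)\le\frac{n-1}2$ if $n$ is odd, and $A[G]\le\delta(G)\le\frac n2-1$ if $n$ is even.

*Proof.* Both sides of (1) count the choices of a vertex $w$ and a pair $\{u,v\}$ consisting of a neighbor and a non-neighbor of $w$. If $n$ is odd, each term on the right is at most $\left(\frac{n-1}2\right)^2$, so the sum is at most $n\frac{(n-1)^2}4=\binom n2\frac{n-1}2$, and the average of $\Delta$ is at most $\frac{n-1}2$. If $n$ is even, each term is at most $\frac n2\left(\frac n2-1\right)$, so the sum is at most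
$$\frac{n^2(n-2)}4<\frac{n(n-1)^2}4=\binom n2\frac{n-1}2,$$
because $n(n-2)=(n-1)^2-1$. So some integer $\Delta(u,v)$ is less than $\frac{n-1}2$, hence at most $\frac n2-1$. ∎

This bound on $A[G]$ is due to Erdős and Rényi, who also proved that $A(n)>\frac n2-C\sqrt{n\log n}$ for some constant $C>0$, so that $A(n)/n\to\frac12$, and that for $n\equiv3\pmod 4$ no graph has $A[G]=\frac{n-1}2$. They guessed that the bound is never attained:

**Conjecture.** For every $n\ge3$, no graph of order $n$ has $A[G]=\frac n2-1$ ($n$ even) or $A[G]=\frac{n-1}2$ ($n$ odd).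

We shall see that this is false, in both parities.

## 3. Seidel matrices, conference matrices, and three theorems

**Definition.** The *Seidel matrix* $S$ of a graph has $S_{uu}=0$, $S_{uv}=-1$ if $u\sim v$, and $S_{uv}=+1$ if $u\ne v$ are not adjacent.

The advantage of signs is that $\Delta$ becomes an inner product. For $u\ne v$, among the $n-2$ vertices $w\ne u,v$ exactly $\Delta(u,v)$ have $S_{uw}S_{vw}=-1$. Since the terms $w=u,v$ of $S^2$ vanish,
$$(S^2)_{uv}=\sum_{w\ne u,v}S_{uw}S_{vw}=n-2-2\Delta(u,v). \tag{2}$$
Also $(S^2)_{uu}=n-1$. So if $n$ is even and every $\Delta(u,v)$ equals $\frac n2-1$, then $S^2=(n-1)I$. If $n$ is odd and every $\Delta(u,v)$ equals $\frac{n-1}2$, then $S^2=nI-J$, where $J$ is the all-ones matrix. These two matrix equations have names.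

**Definition.** A *symmetric conference matrix* of order $n>2$ is a symmetric $n\times n$ matrix $C$ with zero diagonal, entries $\pm1$ elsewhere, and $C^2=(n-1)I$. A *conference graph* of order $n$ is a graph whose Seidel matrix satisfies $S^2=nI-J$. Given $C$ and $x\in\{\pm1\}^n$, let $G_x$ be the graph with Seidel matrix $(x_ux_vC_{uv})$; we call the passage from $C$ to $G_x$ *switching* by $x$.

*Example.* In the pentagon, two adjacent vertices have no common neighbor and each has one further neighbor, so $\Delta=2$. Two non-adjacent vertices share one neighbor and each has one further neighbor, so $\Delta=2$ again. By (2), $(S^2)_{uv}=5-2-4=-1$, so the pentagon is a conference graph of order $5$.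

The textbook source of such objects is the quadratic character $\chi$ of a finite field $\mathbb F_q$, $q$ odd: $\chi(0)=0$, $\chi(a)=1$ for nonzero squares, and $\chi(a)=-1$ for non-squares. It is multiplicative, $\sum_a\chi(a)=0$, and $\chi(-1)=1$ exactly when $q\equiv1\pmod4$.

**Lemma 2 (Paley).** Let $q$ be an odd prime power and $Q=(\chi(a-b))_{a,b\in\mathbb F_q}$. Then $Q\mathbf1=Q^T\mathbf1=0$ and $QQ^T=Q^TQ=qI-J$. If $q\equiv1\pmod4$, then $Q$ is the Seidel matrix of a conference graph of order $q$, and
$$C=\begin{pmatrix}0&\mathbf1^T\\ \mathbf1&Q\end{pmatrix}$$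
is a symmetric conference matrix of order $q+1$. If $q\equiv3\pmod 4$, then $Q^T=-Q$.

*Proof.* The row and column sums are $\sum_a\chi(a)=0$. The diagonal entries of $QQ^T$ are $q-1$. For $a\ne b$,
$$(QQ^T)_{ab}=\sum_{c\ne b}\chi(a-c)\chi(b-c)=\sum_{c\ne b}\chi\Big(\frac{a-c}{b-c}\Big),$$
and $\frac{a-c}{b-c}=1+\frac{a-b}{b-c}$ runs over all elements except $1$, so the sum is $0-\chi(1)=-1$. Since $\chi(b-a)=\chi(-1)\chi(a-b)$, we have $Q^T=\pm Q$ with the sign stated, and $Q^TQ=QQ^T$. For $q\equiv1\pmod4$, $Q^2=qI-J$. In $C^2$ the corner is $\mathbf1^T\mathbf1=q$, the border is $Q\mathbf1=0$, and the large block is $J+Q^2=qI$. So $C^2=qI$. ∎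

The results are these.

**Theorem A.** Let $n\ge2^{15}$, let $C$ be a symmetric conference matrix of order $n$, and put $L=\log_2n$. Then $A[G_x]=\frac n2-1$ for all but at most a fraction $2^{20L^2+23L+4-n/4}<1$ of the $x\in\{\pm1\}^n$. Hence $A(n)=\frac n2-1$ for every $n=q+1\ge2^{15}$ with $q\equiv1\pmod4$ a prime power, in particular for $n=5^t+1$, $t\ge7$.

**Theorem B.** Let $q\ge1019$ be a prime power, $q\equiv3\pmod4$, such that a conference graph of order $p=q+2$ exists (e.g. $q+2$ a prime power). Put $n=pq^2$. There is a graph $G$ of order $n$ with $A[G]=\frac{n-1}2$, and for every vertex $z$ the graph $G-z$, of even order $n'=n-1\equiv0\pmod4$, has $A[G-z]=\frac{n'}2-1$. In particular ($1019$ and $1021$ are primes, $1019\equiv3\bmod4$) this holds for $n=1021\cdot1019^2=1\,060\,166\,581$.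

**Theorem C.** (i) If $n\ge3$ is odd and $A[G_n]=\frac{n-1}2$, then $n\equiv1\pmod4$ and $G_n$ is a conference graph. (ii) If $n\equiv0\pmod4$ and $A[G_n]=\frac n2-1$, then $G_n$ is a conference graph of order $n+1$ with one vertex deleted. Consequently the bound is not attained for odd $n$ unless $n$ is a sum of two squares, nor for $n\equiv0\pmod4$ unless $n+1$ is a sum of two squares.

Theorem A disproves the conjecture for infinitely many $n\equiv2\pmod4$, since $q+1\equiv2\pmod 4$. Theorem B disproves it for some $n\equiv1$ and some $n\equiv0\pmod4$; it gives infinitely many of these only if there are infinitely many admissible $q$, for instance infinitely many twin primes $q,q+2$ with $q\equiv3\pmod4$, and that is not proved here.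

## 4. Violated pairs, and permutations that move few vertices

The upper bound uses one kind of symmetry only, a transposition. For a lower bound we have to treat *all* permutations. For a permutation $\pi$ of the vertices let $D_G(\pi)$ be the number of unordered pairs $e$ of vertices with $S_e\ne S_{\pi e}$; these are the *violated pairs*. For the graph of Section 1 and $\pi=(1\,6)$, the violated pairs are $\{1,3\}$ and $\{6,3\}$, so $D_G(\pi)=2$, twice the number of changes needed. This factor $2$ is general.

**Lemma 3.** $A[G]\ge\frac12\min_{\pi\ne1}D_G(\pi)$.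

*Proof.* Let $H$ be a graph on the same vertices with an automorphism $\pi\ne1$. If $e$ is violated in $G$, then, since $H$ treats $e$ and $\pi e$ alike, at least one of $e,\pi e$ lies in $E(G)\triangle E(H)$. A given $f\in E(G)\triangle E(H)$ serves in this way only $e=f$ and $e=\pi^{-1}f$. So $|E(G)\triangle E(H)|\ge\frac12D_G(\pi)$. ∎

**Lemma 4.** If $\pi\ne1$ moves $m\le\delta=\delta(G)$ vertices, then $D_G(\pi)\ge2\delta$.

*Proof.* Let $u$ be moved; then $\pi u$ is moved too. At least $\delta$ vertices $w\notin\{u,\pi u\}$ distinguish $u$ and $\pi u$, and at most $m-2$ of them are moved. If such a $w$ is fixed, then $\pi$ sends $\{u,w\}$ to $\{\pi u,w\}$, so $\{u,w\}$ is violated. Pairs with one moved and one fixed vertex arise from only one $u$, so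
$$D_G(\pi)\ge m(\delta-m+2)=2\delta+(m-2)(\delta-m)\ge2\delta,$$
as $2\le m\le\delta$. ∎

So if $\delta(G)$ has the largest value that Lemma 1 allows, then a permutation moving at most $\delta(G)$ vertices never gives a symmetrization cheaper than twins. Only permutations moving about half of the vertices, or more, are dangerous.

## 5. Why a conference matrix alone, or a plain union bound, is not enough

Let $n$ be even. To have $A[G]=\frac n2-1$ we need all $\Delta(u,v)\ge\frac n2-1$, and the natural way to get this is to make all of them equal to $\frac n2-1$, that is, $S^2=(n-1)I$. If $C$ is a symmetric conference matrix and $D=\mathrm{diag}(x)$, then $DCD$ also squares to $(n-1)I$, so by (2) *every* $G_x$ has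
$$\Delta(u,v)=\tfrac n2-1\quad\text{for all }u\ne v. \tag{3}$$
In particular $n$ is even, and $A[G_x]\le\delta(G_x)=\frac n2-1$.

Does this solve the problem? Try $n=6$ with the matrix of Lemma 2 for $q=5$. Call the first index $z$. Here $G_{\mathbf1}$ is an isolated vertex $z$ and a pentagon ($a\sim b$ iff $a-b=\pm2$ in $\mathbb F_5$). Since $G_x=G_{-x}$ we may take $x_z=1$, and $x$ is given by $X=\{a\in\mathbb F_5:x_a=-1\}$. Every subset $X\subset\mathbb F_5$ is invariant under some reflection $a\mapsto s-a$: for $X=\emptyset$ take any $s$, for $X=\{a\}$ take $s=2a$, for $X=\{a,b\}$ take $s=a+b$, and for larger $X$ use the complement. That reflection, extended by $z\mapsto z$, preserves both $C$ and $x$, hence is an automorphism of $G_x$. So all $32$ graphs $G_x$ have $\delta=2$ and $A=0$. The twin cost is optimal, but permutations moving many vertices destroy everything.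

For large $n$ there are $2^n$ choices of $x$, so try a random one. By Lemma 4 we must avoid permutations $\pi$ that move at least $\frac n2$ vertices and violate fewer than $n-2$ pairs of $G_x$. The obvious plan is to bound the probability of this event for each $\pi$ and add over all $\pi$. Here is where it stops: $x$ takes only $2^n$ values, so each event that is possible at all has probability at least $2^{-n}$, while there are $n!>2^n$ permutations ($n\ge4$). Thus the union bound can only work if *for most $\pi$ the event is empty*, whatever $x$ is.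

This turns out to be so, and the reason is that $C$ is rigid. If $\pi$ violates fewer than $n$ pairs, then $\pi$ preserves $C$ up to signs $y_uy_v$, with few errors. Rows of $C$ are orthogonal, so any two rows look very different on a small random set of columns; a vertex can therefore be recognized by its row on about $2\log_2n$ columns. Hence $\pi$ can be reconstructed from its values on $O(\log n)$ points, and only $2^{O(\log^2n)}$ permutations are dangerous for any $x$.

## 6. Proof of Theorem A

By (3), $n$ is even, $\delta(G_x)=\frac n2-1$ and $A[G_x]\le\frac n2-1$. Call $(x,\pi)$ a *bad pair* if $\pi$ moves at least $\frac n2$ vertices and $D_{G_x}(\pi)\le n-3$; call $x$ bad if it lies in a bad pair. If $x$ is not bad, then every $\pi\ne1$ has $D_{G_x}(\pi)\ge n-2$: by Lemma 4 if $\pi$ moves at most $\frac n2-1$ vertices, and by assumption otherwise. Then $A[G_x]\ge\frac n2-1$ by Lemma 3. So we have to count the bad $x$.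

**Step 1: the violated pairs depend on $x$ only through $y_u=x_ux_{\pi u}$.** The pair $\{u,v\}$ is violated by $\pi$ in $G_x$ iff $x_ux_vC_{uv}\ne x_{\pi u}x_{\pi v}C_{\pi u,\pi v}$, that is, iff
$$y_uy_v\ne C_{uv}C_{\pi u,\pi v}. \tag{4}$$
For any $y\in\{\pm1\}^n$ let $F$ be the set of pairs satisfying (4). Call $y$ *bad for $\pi$* if $|F|\le n-3$. Let $B$ be the set of permutations $\pi$ that move at least $\frac n2$ vertices and have at least one bad $y$. If $(x,\pi)$ is a bad pair, then $\pi\in B$ and $y=(x_ux_{\pi u})$ is bad for $\pi$.

**Step 2: for fixed $\pi\in B$ at most $(2n+2)2^{3n/4}$ vectors $x$ form a bad pair with $\pi$.** Let $y,y'$ be bad for $\pi$, differing in exactly $h$ coordinates. Then $y_uy_v\ne y'_uy'_v$ for exactly $h(n-h)$ pairs, and each of these pairs satisfies (4) for exactly one of $y,y'$, so $h(n-h)\le2(n-3)=2n-6$. But $h(n-h)\ge2(n-2)=2n-4$ for $2\le h\le n-2$. So $h\in\{0,1,n-1,n\}$, and there are at most $1+n+n+1=2n+2$ bad $y$. Given $y$, the equations $x_{\pi u}=y_ux_u$ determine $x$ on each cycle of $\pi$ from one of its values, so they have at most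 $2^{c(\pi)}$ solutions, where $c(\pi)$ is the number of cycles, fixed points included. If $\pi$ moves $m\ge\frac n2$ points, then $c(\pi)\le(n-m)+\frac m2=n-\frac m2\le\frac{3n}4$.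

**Step 3: a small set of columns that identifies vertices.** Put $k=\lceil2L\rceil+1\le2L+2$. Let $\pi\in B$, and let $y$ be bad for $\pi$ with set $F$, viewed as a graph on the vertex set $V$ with at most $n-3$ edges. We look for a $k$-subset $T$ of $V$ such that

(a) the set $Z$ of vertices outside $T$ having an $F$-neighbor in $T$ has $|Z|<4k$;

(b) the vectors $(C_{ws})_{s\in\pi(T)}$, $w\notin\pi(T)$, are pairwise neither equal nor opposite.

Choose $T$ uniformly at random among the $k$-subsets. The expectation of $\sum_{t\in T}\deg_F(t)$ is at most $k\cdot\frac{2(n-3)}n<2k$, so by Markov's inequality this sum is at least $4k$ with probability less than $\frac12$; if it is less than $4k$, then (a) holds. For (b), note that $\pi(T)$ is also a uniformly random $k$-set. Let $w\ne w'$. Rows $w$ and $w'$ of $C$ are orthogonal, and their entries in the $n-2$ columns other than $w,w'$ are $\pm1$, with products summing to $0$. So they agree in $\frac{n-2}2$ of these columns and are opposite in the other $\frac{n-2}2$. The probability that $w,w'\notin\pi(T)$ and the two rows are equal or opposite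 on $\pi(T)$ is thus at most
$$2\binom{(n-2)/2}k\Big/\binom nk\le2\cdot2^{-k},$$
because the quotient is $\prod_{i<k}\frac{(n-2)/2-i}{n-i}$, or zero, and each factor is at most $\frac12$. Summing over all $\binom n2$ pairs gives at most $n(n-1)2^{-k}<\frac12$, since $2^k\ge2n^2$. The two failure probabilities add up to less than $1$, so a suitable $T$ exists.

**Step 4: $|B|\le n^{10k}2^k$.** Keep $\pi,y,T,Z$ from Step 3. We have $5k\le10L+10\le2^L=n$ (true at $L=15$, and $2^L$ grows faster afterwards), so $Z$ can be enlarged to a set $Z'\subset V\setminus T$ with $|Z'|=4k$. Let $v\notin T\cup Z'$. For every $t\in T$ the pair $\{v,t\}$ is not in $F$, so by (4)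
$$C_{\pi v,\pi t}=y_v\,y_tC_{vt}\qquad(t\in T).$$
So $\pi v$ is an index $w\notin\pi(T)$ for which $(C_{w,\pi t})_{t\in T}$ equals $\pm(y_tC_{vt})_{t\in T}$. By (b) there is only one such $w$: two of them would have equal or opposite vectors. Therefore $\pi$ is determined by
$$T,\quad\pi|_T,\quad y|_T,\quad Z',\quad\pi|_{Z'},$$
which can be chosen in at most $n^k\cdot n^k\cdot2^k\cdot n^{4k}\cdot n^{4k}=n^{10k}2^k$ ways. Note that the sign $y_v$ need not be known; this is why (b) excludes opposite vectors as well.

**Step 5: adding up.** By Steps 2 and 4 the number of bad $x$ is at most $n^{10k}2^k(2n+2)2^{3n/4}$. Using $k\le2L+2$ and $2n+2\le4n$, the binary logarithm of this is at most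
$$(2L+2)(10L+1)+(L+2)+\tfrac{3n}4=20L^2+23L+4+\tfrac{3n}4 .$$
Dividing by $2^n$ gives the fraction in the theorem. It is less than $1$: at $L=15$ we have $4(20L^2+23L+4)=4\cdot4849=19396<32768=2^{15}$. Further, $\frac{2^L}4-(20L^2+23L+4)$ is increasing for $L\ge15$, since its derivative $\frac{\ln2}42^L-40L-23$ exceeds $5000-623>0$ at $L=15$ and the second derivative $\frac{(\ln2)^2}42^L-40$ is positive for $L\ge15$.

**Step 6: existence.** By Lemma 2 a symmetric conference matrix of order $n=q+1$ exists for every prime power $q\equiv1\pmod4$. If $n\ge2^{15}$, some $x$ is not bad, so $A(n)\ge\frac n2-1$, and Lemma 1 gives equality. For $q=5^t$ with $t\ge7$ we have $q\equiv1\pmod4$ and $q+1\ge78126>2^{15}$. This proves Theorem A. ∎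

## 7. Rigidity for odd $n$ and for $n\equiv0\pmod4$: Theorem C

Before attacking odd $n$, we find out what an extremal graph must look like. Besides (1) we need a parity remark:
$$\Delta(u,v)\equiv d_u+d_v\pmod2. \tag{5}$$
Indeed, $\Delta(u,v)=|N(u)\setminus\{v\}|+|N(v)\setminus\{u\}|-2|N(u)\cap N(v)|$, and the first two terms add up to $d_u+d_v$ or $d_u+d_v-2$.

**Part (i).** Let $n\ge3$ be odd and $A[G]=\frac{n-1}2$. Then all $\Delta(u,v)\ge\delta(G)\ge A[G]=\frac{n-1}2$, so the left side of (1) is at least $\binom n2\frac{n-1}2$; the right side is at most $n\frac{(n-1)^2}4$, which is the same number. So all $\Delta(u,v)=\frac{n-1}2$ and all $d_w=\frac{n-1}2$. By (2) the off-diagonal entries of $S^2$ are $n-2-(n-1)=-1$, so $S^2=nI-J$ and $G$ is a conference graph. By (5), $\frac{n-1}2\equiv d_u+d_v=n-1\equiv0\pmod2$, so $n\equiv1\pmod4$.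

**Part (ii).** Let $n\equiv0\pmod4$ and $A[G]=\frac n2-1$. Then all $\Delta(u,v)\ge\frac n2-1$, and $\frac n2-1$ is odd. If $a$ vertices have even degree, then
$$\binom a2+\binom{n-a}2\ge2\binom{n/2}2=\frac{n(n-2)}4$$
pairs have $d_u\equiv d_v\pmod2$, with equality only for $a=\frac n2$. By (5) these pairs have even $\Delta$, hence $\Delta\ge\frac n2$. So
$$\sum_{\{u,v\}}\Delta(u,v)\ge\Big(\frac n2-1\Big)\binom n2+\frac{n(n-2)}4=\frac{n(n-2)}4\big((n-1)+1\big)=\frac{n^2(n-2)}4 .$$
The right side of (1) is at most $n\cdot\frac n2\left(\frac n2-1\right)=\frac{n^2(n-2)}4$. So equality holds everywhere: all degrees are $\frac n2$ (even) or $\frac n2-1$ (odd), half of the vertices have each of these degrees, and $\Delta(u,v)=\frac n2$ if $d_u=d_v$, while $\Delta(u,v)=\frac n2-1$ otherwise.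

Add a new vertex $z$ joined exactly to the vertices of degree $\frac n2-1$. In the new graph, of order $n+1$, all degrees are $\frac n2$. The vertex $z$ distinguishes old vertices $u,v$ exactly when their old degrees differ, so now $\Delta(u,v)=\frac n2$ for all old $u\ne v$. Let $S$ be the new Seidel matrix. Its row sums are $n-2\cdot\frac n2=0$, so $S\mathbf1=0$. By (2), $(S^2)_{uv}=(n+1)-2-n=-1$ for old $u\ne v$, and the diagonal entries of $S^2$ are $n$. For an old vertex $u$,
$$0=(S^2\mathbf1)_u=n-(n-1)+(S^2)_{uz},$$
so $(S^2)_{uz}=-1$. Hence $S^2=(n+1)I-J$: the new graph is a conference graph, and $G$ is obtained from it by deleting $z$.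

**Sums of two squares.** In both parts we have a conference graph of order $N\equiv1\pmod4$, with $N=n$ or $N=n+1$. Let $S$ be its Seidel matrix. Then $\|S\mathbf1\|^2=\mathbf1^TS^2\mathbf1=N\cdot N-N^2=0$, so $S\mathbf1=0$, and bordering $S$ by a row and a column of ones (with corner $0$) gives a symmetric conference matrix $C$ of order $m=N+1$: the border of $C^2$ is $S\mathbf1=0$, and the block is $J+S^2=NI$. Such a matrix exists only if $N$ is a sum of two squares (Belevitch 1950; van Lint–Seidel, *Equilateral point sets in elliptic geometry*, 1966). Here is an argument for our case $N\equiv1\pmod4$.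

Write $m=4r+2$ and let $L_i(x)=\sum_jC_{ij}x_j$ in $m$ rational variables. From $C^TC=NI$ we get $\sum_{i=1}^mL_i^2=N\sum_{j=1}^mx_j^2$. By Lagrange's theorem $N=a^2+b^2+c^2+d^2$, and
$$H=\begin{pmatrix}a&b&c&d\\-b&a&-d&c\\-c&d&a&-b\\-d&-c&b&a\end{pmatrix}$$
satisfies $HH^T=H^TH=NI$. Put $x_1,\dots,x_{4r}$ into groups of four and replace each group by its image under $H$. This is an invertible rational change to variables $y_1,\dots,y_{4r}$, and
$$\sum_{i=1}^mL_i^2=\sum_{j=1}^{4r}y_j^2+N(x_{m-1}^2+x_m^2).$$
Now eliminate $y_1,\dots,y_{4r}$ in turn. When $y_s$ is reached, $L_s$ is a rational linear form in $y_s,\dots,y_{4r},x_{m-1},x_m$; let $\alpha$ be the coefficient of $y_s$. If $\alpha\ne1$, impose $L_s=y_s$; if $\alpha=1$, impose $L_s=-y_s$. In both cases the equation expresses $y_s$ as a rational form in the later variables, and $L_s^2=y_s^2$ cancels. At the end $L_{m-1}^2+L_m^2=N(x_{m-1}^2+x_m^2)$, with $L_{m-1},L_m$ rational forms in $x_{m-1},x_m$. Put $x_{m-1}=1$, $x_m=0$ and clear denominators: $\alpha_1^2+\alpha_2^2=N\alpha_3^2$ with integers $\alpha_i$, $\alpha_3\ne0$. By the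 two-squares theorem every prime $\equiv3\pmod4$ divides $N\alpha_3^2$, hence $N$, to an even power, so $N$ is a sum of two squares. This proves Theorem C. ∎

For example, $21=3\cdot7$ and $33=3\cdot11$ are not sums of two squares, so the bound is not attained for $n=20,21,32,33$.

## 8. A family of conference graphs with independent random signs

Can the method of Section 6 be repeated for odd $n$? By Theorem C we need a conference graph, and switching is no longer available: if $S^2=nI-J$ and $D=\mathrm{diag}(x)$, then $(DSD)^2=nI-xx^T$, which is $nI-J$ only for $x=\pm\mathbf1$. We need another way to put many independent random choices into a graph while keeping $S^2=nI-J$ exactly. The family below is a randomized form of a construction of Mathon. The graph is cut into $p=q+2$ blocks, each a copy of the affine plane over $\mathbb F_q$. Between two blocks, the entry depends only on a line through each of the two points, through a $\pm1$ matrix $K$ whose rows may be permuted freely. The free permutations carry the randomness.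

From here on, $q\equiv3\pmod4$ is a prime power, $F=\mathbb F_q$, $Q$ is as in Lemma 2, and $K=Q+I$. Since $Q^T=-Q$ and $\chi(0)=0$, $K$ is a $\pm1$ matrix with all row and column sums $1$, and
$$KK^T=K^TK=QQ^T+Q+Q^T+I=(q+1)I-J. \tag{6}$$

**The plane.** The parallel classes of lines of $F^2$ are indexed by $\Pi=F\cup\{\infty\}$, so $|\Pi|=q+1$. The line of class $c$ through $(X,Y)$ is given by the value of the linear function $\ell_c$, where
$$\ell_s(X,Y)=Y-sX\quad(s\in F),\qquad\ell_\infty(X,Y)=X .$$
Two distinct points are on a common line for exactly one class; lines of different classes meet in exactly one point; each line has $q$ points.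

**A pairing of the lines in each class.** Put $\tau_s=-s^2/4$ for $s\in F$ and $\tau_\infty=0$. For a class $c$ and $b\in F$ let $b^*=2\tau_c-b$. This is an involution of $F$ with the unique fixed point $\tau_c$, and it depends on $c$.

**Lemma 5.** A point $w\in F^2$ satisfies $\ell_c(w)=\tau_c$ for at most $3$ classes $c$. For $u\ne u'$ in $F^2$, at most $4$ classes $c$ satisfy $\ell_c(u')\in\{\ell_c(u),\ell_c(u)^*\}$.

*Proof.* Let $w=(X,Y)$. For $c=s\in F$ the condition is $\frac{s^2}4-sX+Y=0$, a quadratic equation in $s$ with at most $2$ solutions, and $c=\infty$ adds at most one class. For the second claim, $\ell_c(u')=\ell_c(u)$ for exactly one $c$, and $\ell_c(u')=2\tau_c-\ell_c(u)$ means $\ell_c\big(\frac{u+u'}2\big)=\tau_c$, which holds for at most $3$ classes. ∎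

The curved choice of $\tau_c$ matters. With $\tau_c=0$ for all $c$, the points $u'=-u\ne u$ would satisfy $\ell_c(u')=\ell_c(u)^*$ for *every* $c$, and the second claim would fail.

**The data.** Let $I$ be a set of size $p=q+2$ and $e=(e_{ij})$ the Seidel matrix of a conference graph on $I$, so $e^2=pI-J$. Since $p$ is odd, there is a regular tournament $\to$ on $I$, with all in- and out-degrees $\frac{p-1}2=\frac{q+1}2$ (on $\mathbb Z_p$ let $i\to i+1,\dots,i+\frac{p-1}2$). As $|I\setminus\{i\}|=q+1=|\Pi|$, choose bijections $\varphi_i:I\setminus\{i\}\to\Pi$. Put $\eta_i(\varphi_i(j))=+1$ if $i\to j$ and $-1$ if $j\to i$. Then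
$$\sum_{c\in\Pi}\eta_i(c)=0,\qquad\eta_j(\varphi_j(i))=-\eta_i(\varphi_i(j)). \tag{7}$$
All of this is fixed. The random part is as follows: for each arc $i\to j$, with $c=\varphi_i(j)$, let $\sigma_{ij}$ be a permutation of $F$ which independently swaps or does not swap each of the $\frac{q-1}2$ pairs $\{b,b^*\}$, $b\ne\tau_c$ (involution of class $c$), and which fixes $\tau_c$.

**The matrix.** Let $V=\bigcup_{i\in I}V_i$ with $V_i=\{i\}\times F^2$; write $u$ for the point $(i,u)$. So $n=|V|=pq^2$. The symmetric matrix $S$ has the blocks:

- $S_{ii}(u,u')=\eta_i(c)$ for $u\ne u'$ on a common line of class $c$, and zero diagonal;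
- for $i\to j$, $c=\varphi_i(j)$, $c'=\varphi_j(i)$:
$$S_{ij}(u,v)=e_{ij}K\big(\sigma_{ij}(\ell_c(u)),\ell_{c'}(v)\big),\qquad S_{ji}=S_{ij}^T. \tag{8}$$

*Example.* Take $q=3$, $p=5$, with the pentagon on $I$; then $n=45$. With rows and columns indexed by $0,1,2$,
$$K=\begin{pmatrix}1&-1&1\\1&1&-1\\-1&1&1\end{pmatrix},\qquad KK^T=4I-J .$$
For class $c=1$ we have $\tau_1=-\frac14=-1=2$ in $\mathbb F_3$ and $b^*=4-b=1-b$, which swaps $0,1$ and fixes $2$. Each of the $10$ arcs carries one such pair, so there are $10$ free signs.

**Lemma 6.** Every such $S$ satisfies $S^2=nI-J$. So it is the Seidel matrix of a conference graph $G$, and $\Delta(u,v)=\frac{n-1}2$ for all $u\ne v$.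

*Proof.* Let $B_c$ be the $q^2\times q^2$ matrix with entry $1$ when two points are on the same line of class $c$ (diagonal included) and $0$ otherwise. By the properties of the plane,
$$B_c^2=qB_c,\qquad B_cB_{c'}=J\ (c\ne c'),\qquad\sum_cB_c=J+qI,$$
and $S_{ii}=\sum_c\eta_i(c)B_c$, because $\sum_c\eta_i(c)=0$ makes the diagonal vanish.

*Diagonal blocks.* First,
$$S_{ii}^2=q\sum_cB_c+\sum_{c\ne c'}\eta_i(c)\eta_i(c')J=q(J+qI)+\Big(\big(\textstyle\sum_c\eta_i(c)\big)^2-(q+1)\Big)J=q^2I-J .$$
Next let $j\ne i$ and $c=\varphi_i(j)$. For $u,u'\in V_i$, the product $(S_{ij}S_{ji})(u,u')$ is $q$ times an inner product. If $i\to j$, it is the inner product of rows $\sigma_{ij}(\ell_c(u))$ and $\sigma_{ij}(\ell_c(u'))$ of $K$. If $j\to i$, it is that of columns $\ell_c(u)$ and $\ell_c(u')$ of $K$, with rows permuted. The factor $q$ is the number of points of $V_j$ on each line. By (6), in both cases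
$$(S_{ij}S_{ji})(u,u')=q\big((q+1)[\ell_c(u)=\ell_c(u')]-1\big),$$
where the bracket is $1$ if the equation holds and $0$ otherwise. As $j$ runs over $I\setminus\{i\}$, $c$ runs over all $q+1$ classes. For $u\ne u'$ the bracket is $1$ for exactly one class, and the sum is $q(q+1)-(q+1)q=0$. For $u=u'$ the sum is $(q+1)q^2$. In total the diagonal block of $S^2$ is $q^2I-J+(q+1)q^2I=(q+2)q^2I-J=nI-J$.

*Off-diagonal blocks.* Let $i\ne j$ and $c=\varphi_i(j)$. Whatever the direction of the arc, $S_{ij}(u,v)$ depends on $u$ only through $\ell_c(u)$, so $B_cS_{ij}=qS_{ij}$. For $c''\ne c$ a line of class $c''$ meets each line of class $c$ once, so each entry of $B_{c''}S_{ij}$ is $e_{ij}$ times a full row or column sum of $K$. Hence $B_{c''}S_{ij}=e_{ij}J$. With (7),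
$$S_{ii}S_{ij}=\eta_i(c)qS_{ij}+\sum_{c''\ne c}\eta_i(c'')\,e_{ij}J=\eta_i(c)\big(qS_{ij}-e_{ij}J\big).$$
Exchanging $i$ and $j$ and transposing, $S_{ij}S_{jj}=\eta_j(\varphi_j(i))(qS_{ij}-e_{ij}J)$. By (7) these two products cancel. Finally let $k\ne i,j$. In $S_{ik}(u,w)S_{kj}(w,v)$ the first factor depends on $w\in V_k$ only through its line of class $\varphi_k(i)$, the second only through its line of class $\varphi_k(j)$. These classes differ, and each pair of lines from them meets in exactly one point, so the sum over $w$ is the product of two separate sums, each a row or column sum of $K$ times a sign. Hence $S_{ik}S_{kj}=e_{ik}e_{kj}J$. Summing over $k$ gives $(e^2)_{ij}J=-J$. So the off-diagonal blocks of $S^2$ are $-J$.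

The statement on $\Delta$ follows from (2): $-1=n-2-2\Delta(u,v)$. ∎

**Bookkeeping of the signs.** Index *variables* by $x=(i,j,\{b,b^*\})$ with $i\to j$ and $b\ne b^*$, the pair being taken in class $c=\varphi_i(j)$. Put $\rho_x=-1$ if $\sigma_{ij}$ swaps $b,b^*$ and $\rho_x=+1$ otherwise. These are
$$R=p\cdot\frac{q+1}2\cdot\frac{q-1}2=\frac{p(q^2-1)}4$$
independent uniform signs. By (6), rows $b$ and $b^*$ of $K$ have inner product $-1$, so they differ in exactly $\frac{q+1}2$ columns. With $c'=\varphi_j(i)$ let
$$A_x=\{u\in V_i:\ell_c(u)\in\{b,b^*\}\},\qquad U_x=\{v\in V_j:K(b,\ell_{c'}(v))\ne K(b^*,\ell_{c'}(v))\},$$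
so $|A_x|=2q$ and $|U_x|=\frac{q(q+1)}2$. Let $E_x$ be the set of the $q^2(q+1)$ pairs $\{u,v\}$ with $u\in A_x$, $v\in U_x$. Swapping $b,b^*$ in (8) changes the sign of exactly these pairs, so $S_e=\rho_x\cdot\text{const}$ for $e\in E_x$; write $\mathrm{var}(e)=x$. The $E_x$ are disjoint, since $e$ determines $i,j$ and then $\{b,b^*\}$. Every other pair has a constant $S_e$: it lies inside a block, or its point in $V_i$ is on the line $\tau_c$, which $\sigma_{ij}$ fixes, or its point in $V_j$ sees no difference between rows $b$ and $b^*$. For these pairs put $\mathrm{var}(e)=0$. (For $q=3$: $|A_x|=|U_x|=6$ and $|E_x|=36$.)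

## 9. A fixed permutation moving half of the points

We now choose the signs at random and want every $\pi$ that moves at least $\frac{n-1}2$ points to violate at least $2n$ pairs. The threshold $2n$, about twice what $G$ itself needs, leaves room for deleting a vertex later. There are $2^R$ sign choices and $R<\frac n4$, so, as in Section 5, a union bound over all permutations is hopeless. As before there are two parts: a bound for one permutation, and a bound on the number of relevant permutations. The second part is more expensive than in Section 6, because $\pi$ will be reconstructed from rows of $S$, and these rows are themselves random. A single row involves about $q^2/4$ signs, while the total is $R\approx q^3/4$. So we need, for each $\pi$, a probability $2^{-\text{const}\cdot R}$.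

**Lemma 7.** Let $q\ge1019$ and let $\pi$ move at least $\frac{n-1}2$ points of $V$. Then $P(D_G(\pi)<2n)\le n^{64}2^{-R/8}$.

*Proof.* Let $\lambda_x=\#\{e\in E_x:\pi e\in E_x\}$ and $Y=\{x:\lambda_x\le\frac78|E_x|\}$.

**Step 1: if $x\notin Y$, then $\pi$ almost preserves $A_x$.** Let $x\notin Y$ and $\kappa=\#\{u\in A_x:\pi u\in A_x\}$. A pair $\{u,v\}$, $u\in A_x$, $v\in U_x$, counted in $\lambda_x$ has either $\pi u\in A_x$ and $\pi v\in U_x$, or $\pi u\in U_x$ and $\pi v\in A_x$. There are at most $\kappa|U_x|$ pairs of the first kind. For the second kind $u\in A_x$ and $v\in\pi^{-1}(A_x)$, so there are at most $2q\cdot2q$. Hence $\kappa\frac{q(q+1)}2+4q^2>\frac78q^2(q+1)$, so $\kappa>\frac78\cdot2q-\frac{8q}{q+1}$. So the number of $u\in A_x$ with $\pi u\notin A_x$ is less than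
$$2q\Big(\frac18+\frac4{q+1}\Big).$$

**Step 2: $|Y|\ge R/4$.** Count incidences $(u,x)$ with $u\in A_x$ and $\pi u\notin A_x$. Let $u\in V_i$ be moved by $\pi$. For each of the $\frac{q+1}2$ indices $j$ with $i\to j$, the point $u$ lies in $A_x$ for exactly one $x=(i,j,\cdot)$, unless $\ell_c(u)=\tau_c$ for $c=\varphi_i(j)$. Different $j$ give different classes, so by Lemma 5 at most $3$ indices $j$ are lost. For the remaining $x$, $\pi u\in A_x$ requires $\pi u\in V_i$ and $\ell_c(\pi u)\in\{\ell_c(u),\ell_c(u)^*\}$; since $\pi u\ne u$, Lemma 5 says this happens for at most $4$ classes. So $u$ has at least $\frac{q+1}2-3-4=\frac{q-13}2$ incidences. On the other hand, $x\notin Y$ has at most the number of Step 1, and $x\in Y$ at most $|A_x|=2q$. Therefore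
$$\frac{n-1}2\cdot\frac{q-13}2\le2q\Big(R\big(\tfrac18+\tfrac4{q+1}\big)+|Y|\Big).$$
Since $2qR=\frac{pq(q^2-1)}2<\frac{nq}2$, dividing by $2qR$ gives
$$\frac{|Y|}R\ge\frac{(n-1)(q-13)}{2nq}-\frac18-\frac4{q+1}\ge\frac38-\frac1{2n}-\frac{13}{2q}-\frac4{q+1}>\frac14,$$
because for $q\ge1019$ the three subtracted terms are less than $0.001$, $0.007$ and $0.004$.

**Step 3: decoupling the variables by a cut.** Form a multigraph $\Gamma$ whose nodes are the variables together with $0$, with one edge joining $\mathrm{var}(e)$ and $\mathrm{var}(\pi e)$ for each unordered pair $e$ of points. It depends only on $\pi$ and the fixed data. By definition of $Y$, each $x\in Y$ has at least $\frac18|E_x|$ non-loop edges. Take a bipartition of the nodes with the largest number of crossing edges. Then at each node at least half of its non-loop edges are crossing, since otherwise moving that node to the other side would increase the number. One side $M$ contains at least half of $Y$. Let $W=Y\cap M$; so $|W|\ge R/8$. For $w\in W$ let $H_w$ be the set of edges from $w$ to nodes outside $M$. Then $|H_w|\ge\frac1{16}|E_w|=\frac{q^2(q+1)}{16}$,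 and the sets $H_w$ are disjoint, since an edge of $H_w$ has only its end $w$ in $M$.

**Step 4: the probability.** Condition on all $\rho_x$ with $x\notin W$. For an edge of $H_w$, belonging to the pair $e$, one of $S_e,S_{\pi e}$ is now fixed (its variable is outside $M$, or is $0$), and the other is $\rho_w\cdot\text{const}$. So $e$ is violated for exactly one value of $\rho_w$. Hence some value of $\rho_w$, call it *heavy*, violates at least half of $H_w$, that is, at least $\frac{q^2(q+1)}{32}$ pairs. Suppose $D_G(\pi)<2n=2q^2(q+2)$. Then the number of $w\in W$ with heavy $\rho_w$ is less than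
$$\frac{64(q+2)}{q+1}=64+\frac{64}{q+1}<65,$$
so at most $64$. Thus at most $\sum_{s\le64}\binom{|W|}s\le(|W|+1)^{64}\le n^{64}$ of the $2^{|W|}$ equally likely assignments on $W$ are possible, and the conditional probability is at most $n^{64}2^{-|W|}\le n^{64}2^{-R/8}$. Averaging over the conditioned signs gives the lemma. ∎

## 10. Few candidate permutations

**Lemma 8.** Let $q\ge1019$ and $k=\lceil2\log_2n\rceil$. There is a set $\mathcal P$ of permutations of $V$, with $|\mathcal P|\le n^{18k}2^{k(q+1)^2/2}$, containing every $\pi$ with $D_G(\pi)<2n$ for some $G$ in the family.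

*Proof.* This is the reconstruction of Section 6 with other constants, and without the signs $y$.

**Step 1: a good set of columns.** Let $D_G(\pi)<2n$, let $F_\pi$ be the graph of violated pairs, and let $S$ be the Seidel matrix of $G$. Choose a uniformly random $k$-set $T\subset V$. The expectation of $\sum_{t\in T}\deg_{F_\pi}(t)$ is $k\cdot\frac{2D_G(\pi)}n<4k$, so by Markov's inequality this sum is at least $8k$ with probability less than $\frac12$. Two rows $w\ne w'$ of $S$ have inner product $-1$ over the $n-2$ columns other than $w,w'$, so they agree in $\frac{n-3}2<\frac n2$ of these. The probability that $w,w'\notin\pi(T)$ and the rows agree on $\pi(T)$ is at most $\binom{(n-3)/2}k/\binom nk\le2^{-k}$; over all pairs this adds up to at most $\binom n22^{-k}<\frac12$, since $2^k\ge n^2$. So some $T$ has both properties: fewer than $8k$ vertices outside $T$ have an $F_\pi$-neighbor in $T$, and the vectors $(S_{ws})_{s\in\pi(T)}$, $w\notin\pi(T)$, are distinct.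

**Step 2: reconstruction.** Enlarge the set of these fewer than $8k$ vertices to $Z'\subset V\setminus T$ with $|Z'|=8k$. This is possible because $9k\le18\log_2n+9\le n$ (true at $n=2^{10}$, where it reads $189\le1024$, and $n$ grows faster afterwards). For $v\notin T\cup Z'$ no pair $\{v,t\}$, $t\in T$, is violated, so $\pi v$ is the unique $w\notin\pi(T)$ with $S_{w,\pi t}=S_{v,t}$ for all $t\in T$. Thus $\pi$ is determined by $T,\pi|_T,Z',\pi|_{Z'}$, for which there are at most $n^{k+k+8k+8k}=n^{18k}$ choices, together with the rows of $S$ indexed by $T\cup\pi(T)$.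

**Step 3: how many possibilities for these rows.** Consider the row of a point $t\in V_i$. Inside $V_i$ it is constant. For $i\to j$, its part on $V_j$ depends, by (8), on $\sigma_{ij}(\ell_c(t))$ only, that is, on at most one sign. For $j\to i$, its part on $V_j$ depends on $\sigma_{ji}$, that is, on $\frac{q-1}2$ signs. In total the row depends on at most
$$\frac{q+1}2\Big(1+\frac{q-1}2\Big)=\frac{(q+1)^2}4$$
signs. So for given $T$ and $\pi(T)$, the at most $2k$ rows have at most $2^{2k(q+1)^2/4}=2^{k(q+1)^2/2}$ possibilities. Let $\mathcal P$ be the set of all permutations obtained from all choices of the data. ∎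

## 11. The union bound and the end of the proof of Theorem B

**Step 1: a good choice of signs exists.** A permutation with $D_G(\pi)<2n$ belongs to $\mathcal P$. So by Lemmas 7 and 8 the probability that some $\pi$ moving at least $\frac{n-1}2$ points has $D_G(\pi)<2n$ is at most
$$n^{18k+64}\,2^{k(q+1)^2/2-R/8}.$$
Here $\frac R8=\frac{(q+2)(q^2-1)}{32}$. Dividing exponents by $(q+1)^2$ and using $(q+2)(q-1)=q(q+1)-2$, this is less than $1$ if
$$\frac k2+\frac{(18k+64)\log_2n}{(q+1)^2}<\frac{(q+2)(q-1)}{32(q+1)}=\frac1{32}\Big(q-\frac2{q+1}\Big). \tag{9}$$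
Let $t=q+1$ and $\Lambda=\log_2t$. Since $n=q^2(q+2)<(q+1)^3=t^3$, we have $\log_2n<3\Lambda$, $k<6\Lambda+1$ and $18k+64<108\Lambda+82$. So the left side of (9) is less than
$$3\Lambda+\frac12+\frac{3\Lambda(108\Lambda+82)}{t^2}.$$
For $q=1019$ we have $t=1020<2^{10}$, so $\Lambda<10$, and this is less than $30.5+\frac{34860}{1040400}<30.54$, while the right side of (9) exceeds $31.8$. For $t\ge1020$ the last term decreases in $t$ (both $\Lambda/t^2$ and $\Lambda^2/t^2$ do), so the bound for the left side has slope at most $\frac3{t\ln2}<\frac1{32}$. The right side has slope $\frac1{32}\big(1+\frac2{(q+1)^2}\big)\ge\frac1{32}$. So (9) holds for all $q\ge1019$. Fix a graph $G$ of the family such that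
$$\text{every }\pi\text{ moving at least }\tfrac{n-1}2\text{ points has }D_G(\pi)\ge2n. \tag{10}$$

**Step 2: $A[G]=\frac{n-1}2$.** By Lemma 6, $\delta(G)=\frac{n-1}2$. If $\pi\ne1$ moves at most $\delta(G)$ points, then $D_G(\pi)\ge2\delta(G)=n-1$ by Lemma 4. Otherwise $D_G(\pi)\ge2n$ by (10). By Lemma 3, $A[G]\ge\frac{n-1}2$, and $A[G]\le\delta(G)$.

**Step 3: $A[G-z]=\frac{n'}2-1$ for every vertex $z$.** Let $G'=G-z$ and $n'=n-1$. Since $q\equiv3$ and $p=q+2\equiv1\pmod4$, we have $n=pq^2\equiv1$ and $n'\equiv0\pmod4$. Removing $z$ lowers each $\Delta(u,v)$ by at most $1$, so $\delta(G')\ge\frac{n-1}2-1=\frac{n'}2-1$, and Lemma 1 for the even order $n'$ gives $\delta(G')\le\frac{n'}2-1$. So $\delta(G')=\frac{n'}2-1$. Let $\pi\ne1$ be a permutation of the vertices of $G'$. If it moves at most $\delta(G')$ points, then $D_{G'}(\pi)\ge n'-2$ by Lemma 4. Otherwise it moves at least $\frac{n'}2=\frac{n-1}2$ points. Extend it by $\pi z=z$. At most $n-1$ pairs contain $z$, and all other violated pairs of $G$ are violated pairs of $G'$, so by (10)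
$$2n\le D_G(\pi)\le D_{G'}(\pi)+(n-1),$$
and $D_{G'}(\pi)\ge n+1>n'-2$. By Lemma 3, $A[G']\ge\frac{n'}2-1$, and $A[G']\le\delta(G')=\frac{n'}2-1$.

**Step 4: an admissible $q$.** If $q+2$ is a prime power, then $q+2\equiv1\pmod4$, and Lemma 2 gives a conference graph of order $q+2$. The numbers $1019$ and $1021$ are less than $32^2$, so it is enough that no prime up to $31$ divides them. The remainders modulo $2,3,5,7,11,13,17,19,23,29,31$ are
$$1019:\ 1,2,4,4,7,5,16,12,7,4,27;\qquad1021:\ 1,1,1,6,9,7,1,14,9,6,29,$$
none of them zero. So both are primes, $1019\equiv3\pmod4$, and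
$$n=1021\cdot1019^2=1021\cdot1\,038\,361=1\,060\,166\,581$$
is an instance. This proves Theorem B. ∎
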